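# Two geodesics compared at one intermediate time, under a lower curvature bound

## The ratio $(\cosh u-1)/S$ and the estimate it controls

Take two minimizing geodesics $\gamma_1,\gamma_2:[0,1]\to\mathcal X$ of constant speed in a metric space $(\mathcal X,d)$, with lengths $L_1,L_2$, and let
$$u(t)=d(\gamma_1(t),\gamma_2(t)).$$
With $\sigma(x)=\sinh x/x$ and $\sigma(0)=1$, form
$$S(t)=t^2\,\sigma(tL_1)\,\sigma(tL_2),\qquad \varphi(t)=\frac{\cosh u(t)-1}{S(t)}\qquad(0<t\le 1).$$
If $L_1,L_2>0$, then $S(t)=\sinh(tL_1)\sinh(tL_2)/(L_1L_2)$.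

To see why this ratio is natural, compute it in the hyperbolic plane of curvature $-1$ for two geodesics that leave the same point at angle $\theta$ and have the same length $L>0$. The hyperbolic law of cosines gives $\cosh u(t)=\cosh^2(tL)-\sinh^2(tL)\cos\theta$, hence $\cosh u(t)-1=2\sinh^2(tL)\sin^2(\theta/2)$, and $\varphi(t)=2L^2\sin^2(\theta/2)$ is constant. So $S$ records how fast two hyperbolic geodesics spread from a common point, and $\varphi$ measures $u$ against that rate.

What we shall prove is that $\varphi$ is nonincreasing on every $[t_0,1]$ with $0<t_0<1$, when the curvature is at least $-1$ and the endpoints satisfy one inequality. This answers the following question, which comes from the book "Optimal transport, old and new". Suppose the endpoints $x_i=\gamma_i(0)$, $y_i=\gamma_i(1)$ are paired so that swapping $y_1$ and $y_2$ does not lower the sum of squared distances: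
$$d(x_1,y_1)^2+d(x_2,y_2)^2\le d(x_1,y_2)^2+d(x_2,y_1)^2. \tag{1}$$
Suppose we know that the geodesics are close at one time $t_0$ strictly between $0$ and $1$. Must they be close at all times, with
$$\sup_{0\le t\le1}u(t)\le C_{t_0}\,u(t_0),$$
where $C_{t_0}$ depends only on $t_0$, on the curvature bound and perhaps on a bound for the distances involved? The answer is yes. If $\varphi$ is nonincreasing, then $\cosh u(t)-1\le \frac{S(t)}{S(t_0)}(\cosh u(t_0)-1)$ for $t\ge t_0$. Reversing time handles $t\le t_0$.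

## Lower curvature bounds and the exchange inequality

**Definition (curvature bounded below).** The space $(\mathcal X,d)$ is an Alexandrov space of curvature at least $K\in\mathbb R$ if it is a complete geodesic space whose geodesic triangles are no thinner than their comparison triangles in the model plane of constant curvature $K$.

We use this only in the following form. Let $z\in\mathcal X$, let $\gamma:[0,1]\to\mathcal X$ be a minimizing geodesic of constant speed, and let $\bar z,\bar\gamma$ be the corresponding vertex and side of a triangle in the model plane with side lengths $d(z,\gamma(0))$, $d(z,\gamma(1))$, $d(\gamma(0),\gamma(1))$. Then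
$$d(z,\gamma(t))\ge d(\bar z,\bar\gamma(t)). \tag{2}$$
For $K\le 0$ such a triangle always exists. If $K>0$, the space also satisfies (2) with $K=0$: for small triangles because model distances are monotone in $K$, and then for all triangles by the globalization theorem (Burago–Gromov–Perelman 1992; Burago–Burago–Ivanov, *A Course in Metric Geometry*, Theorem 10.3.1). So for every $K\ge0$ we use only the Euclidean comparison.

Comparison becomes useful once the right side of (2) is computed. We do this in two model planes.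

**Flat form.** In the Euclidean plane, expanding the square gives
$$|z-((1-t)a+tb)|^2=(1-t)|z-a|^2+t|z-b|^2-t(1-t)|a-b|^2.$$
Hence, if $K\ge0$ and $\gamma$ has length $L(\gamma)$,
$$d(z,\gamma(t))^2\ge(1-t)\,d(z,\gamma(0))^2+t\,d(z,\gamma(1))^2-t(1-t)L(\gamma)^2. \tag{3}$$

**Hyperbolic form.** In the hyperboloid model, points satisfy $\langle \bar x,\bar x\rangle=-1$ and $\cosh d(\bar x,\bar y)=-\langle\bar x,\bar y\rangle$. The unit-speed geodesic from $\bar x$ with unit tangent $v$ is $r\mapsto\cosh r\,\bar x+\sinh r\,v$. If it reaches $\bar y$ at $r=\ell>0$, then $v=(\bar y-\cosh\ell\,\bar x)/\sinh\ell$, so its point at distance $r$ is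
$$\frac{\sinh(\ell-r)}{\sinh \ell}\,\bar x+\frac{\sinh r}{\sinh\ell}\,\bar y. \tag{4}$$
Pairing with $-\bar z$ is linear. Hence, if the curvature is at least $-1$ and $\gamma$ is a minimizing geodesic of length $\ell>0$, the point $m$ of $\gamma$ at distance $r$ from its start satisfies
$$\cosh d(z,m)\ge\frac{\sinh(\ell-r)}{\sinh \ell}\cosh d(z,\gamma(0))+\frac{\sinh r}{\sinh\ell}\cosh d(z,\gamma(1)). \tag{5}$$

**Example (a space that fails).** Glue three segments of length $1$ at one end, with free ends $p,q,r$. Let $m$ be the gluing point, which is the midpoint of the geodesic from $p$ to $q$. Then $d(r,m)=1$. The comparison triangle is equilateral with side $2$, hence nondegenerate. For $K\le 0$ the strict triangle inequality gives $d(\bar r,\bar m)>d(\bar r,\bar p)-d(\bar p,\bar m)=2-1=1$, against (2). So this tripod has no lower curvature bound $K\le0$, and by the remark on $K>0$ it has none at all. The estimate fails there too. Take $\gamma_1$ from $p$ to $q$ and $\gamma_2$ from $p$ to $r$. Then (1) reads $4+4\le4+4$,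 while $u(\tfrac12)=0$ and $u(1)=2$.

**Example (the exchange inequality (1)).** In $\mathbb R^n$, expanding squares gives
$$|x_1-y_2|^2+|x_2-y_1|^2-|x_1-y_1|^2-|x_2-y_2|^2=2\langle x_1-x_2,\,y_1-y_2\rangle,$$
so (1) says that $x_1-x_2$ and $y_1-y_2$ make a nonobtuse angle (or one of them is zero). In any space, if $x_1=x_2$, then (1) holds with equality. The condition cannot be omitted: the segments in the plane from $(-1,0)$ to $(1,0)$ and from $(0,-1)$ to $(0,1)$ meet at time $\tfrac12$ and are far apart at the ends. For them (1) would say $4+4\le 2+2$.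

## The sharp estimate

Put $k=\sqrt{\max(-K,0)}$, and let $s_k(r)=\sinh(kr)/k$ if $k>0$ and $s_0(r)=r$. When $L=0$, a quotient $s_k(aL)/s_k(bL)$ is read as its limit $a/b$.

**Theorem.** Let $(\mathcal X,d)$ be an Alexandrov space of curvature at least $K\in\mathbb R$. Let $x_1,x_2,y_1,y_2\in\mathcal X$ satisfy (1), let $\gamma_1,\gamma_2:[0,1]\to\mathcal X$ be constant-speed minimizing geodesics from $x_1$ to $y_1$ and from $x_2$ to $y_2$, and let $t_0\in(0,1)$.

1. If $K\ge0$, then for $0\le s<t_0<t\le1$
$$u(t_0)^2\ge\Big(\frac{t-t_0}{t-s}\Big)^2u(s)^2+\Big(\frac{t_0-s}{t-s}\Big)^2u(t)^2.$$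
2. For any $K$,
$$s_k\Big(\frac{u(t)}2\Big)\le\Big(\prod_{i=1}^2\frac{s_k(tL_i)}{s_k(t_0L_i)}\Big)^{1/2}s_k\Big(\frac{u(t_0)}2\Big)\qquad(t_0\le t\le1),$$
and for $0\le t\le t_0$ the same holds with $t,t_0$ replaced by $1-t,1-t_0$ in the product.
3. Consequently, if $R>0$ and $L_1,L_2\le R$, then with $\tau=\min(t_0,1-t_0)$
$$\sup_{0\le t\le1}u(t)\le C\,u(t_0),\qquad C=\frac{s_k(R)}{s_k(\tau R)}\qquad\Big(=\frac1\tau\ \text{ if }K\ge0\Big).$$
4. This $C$ is optimal for every $K$, $t_0$ and $R>0$, even if $R$ is required to bound all the distances involved. For $K<0$ no constant independent of $R$ exists.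

In particular, $\gamma_1(t_0)=\gamma_2(t_0)$ for a single $t_0\in(0,1)$ forces $\gamma_1=\gamma_2$: by part 3 with any $R>0$ at least $L_1$ and $L_2$, we get $\sup u\le C\cdot 0$. As a sample value, for $K=-1$ and $t_0=\tfrac12$ the constant is $\sinh R/\sinh(R/2)=2\cosh(R/2)$.

## Segments in Euclidean space, and meridians on a sphere

In $\mathbb R^n$ put $v=x_1-x_2$ and $w=y_1-y_2$. Then $\gamma_1(t)-\gamma_2(t)=(1-t)v+tw$, and (1) says $\langle v,w\rangle\ge0$. So
$$u(t_0)^2=(1-t_0)^2|v|^2+t_0^2|w|^2+2t_0(1-t_0)\langle v,w\rangle\ge(1-t_0)^2u(0)^2+t_0^2u(1)^2.$$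
This is part 1 with $s=0$, $t=1$. Since $u$ is convex here, $\sup u=\max(u(0),u(1))\le u(t_0)/\tau$. The two endpoints of the time interval must be excluded: if $v=0$, $w\ne0$, then $u(0)=0$ while $u(1)>0$.

The last step, from the ends to all times, is special to flat space. On the unit sphere, take two meridians from the north pole at angle $\theta\in(0,\pi)$, of length $L=3\pi/4$. Condition (1) holds with equality, because $x_1=x_2$. The spherical law of cosines gives $\sin(u(t)/2)=\sin(tL)\sin(\theta/2)$, which is largest at the equator, $tL=\pi/2$, that is at $t=2/3$. So bounds at the two ends do not bound $\sup u$, and we must be able to use the hypothesis on subintervals.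

## The exchange inequality on subsegments

**Lemma 1.** For $0\le s<t\le1$ let $P=d(\gamma_1(s),\gamma_2(t))$ and $Q=d(\gamma_2(s),\gamma_1(t))$. Then
$$P^2+Q^2\ge(t-s)^2(L_1^2+L_2^2). \tag{6}$$

Since $d(\gamma_i(s),\gamma_i(t))=(t-s)L_i$, this says that (1) is inherited by the restrictions $\gamma_i|_{[s,t]}$. No curvature is used.

**Proof.** If $\lambda_1,\lambda_2,\lambda_3>0$ have sum $1$, Cauchy–Schwarz applied to $\sum\sqrt{\lambda_i}\cdot a_i/\sqrt{\lambda_i}$ gives
$$(a_1+a_2+a_3)^2\le\frac{a_1^2}{\lambda_1}+\frac{a_2^2}{\lambda_2}+\frac{a_3^2}{\lambda_3}.$$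
If some $\lambda_i=0$ and the corresponding $a_i$ is $0$, the inequality holds with that term omitted. Use $\lambda=(s,\,t-s,\,1-t)$. Going from $x_1$ along $\gamma_1$ to $\gamma_1(s)$, across to $\gamma_2(t)$, and along $\gamma_2$ to $y_2$, we get
$$d(x_1,y_2)^2\le\big(sL_1+P+(1-t)L_2\big)^2\le sL_1^2+\frac{P^2}{t-s}+(1-t)L_2^2.$$
In the same way, $d(x_2,y_1)^2\le sL_2^2+\frac{Q^2}{t-s}+(1-t)L_1^2$. Add the two. By (1) the sum of the left sides is at least $L_1^2+L_2^2$, so
$$L_1^2+L_2^2\le(s+1-t)(L_1^2+L_2^2)+\frac{P^2+Q^2}{t-s},$$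
that is, $(t-s)(L_1^2+L_2^2)\le (P^2+Q^2)/(t-s)$. $\square$

## Nonnegative curvature: a double comparison

We imitate the expansion of $|(1-t_0)v+t_0w|^2$: comparison is applied along $\gamma_1$, and then along $\gamma_2$ to each distance that appears.

**Reduction to the ends.** By Lemma 1 we may replace $\gamma_i$ by $\gamma_i|_{[s,t]}$, reparametrized on $[0,1]$. Under this change $t_0$ becomes $\lambda=\frac{t_0-s}{t-s}$, and $1-\lambda=\frac{t-t_0}{t-s}$, which are the weights in part 1. So it suffices to take $s=0$, $t=1$.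

**Proof of part 1.** Inequality (3) for $\gamma_1$ with $z=\gamma_2(t_0)$ gives
$$u(t_0)^2\ge(1-t_0)\,d(x_1,\gamma_2(t_0))^2+t_0\,d(y_1,\gamma_2(t_0))^2-t_0(1-t_0)L_1^2.$$
Inequality (3) for $\gamma_2$ with $z=x_1$ and with $z=y_1$ gives
$$\begin{aligned}
d(x_1,\gamma_2(t_0))^2&\ge(1-t_0)d(x_1,x_2)^2+t_0d(x_1,y_2)^2-t_0(1-t_0)L_2^2,\\
d(y_1,\gamma_2(t_0))^2&\ge(1-t_0)d(y_1,x_2)^2+t_0d(y_1,y_2)^2-t_0(1-t_0)L_2^2.
\end{aligned}$$
Insert these. The weights $1-t_0$ and $t_0$ in front of the two $L_2^2$ terms add to $1$, so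
$$u(t_0)^2\ge(1-t_0)^2u(0)^2+t_0^2u(1)^2+t_0(1-t_0)\big[d(x_1,y_2)^2+d(x_2,y_1)^2-L_1^2-L_2^2\big].$$
The bracket is nonnegative by (1). $\square$

**Parts 2 and 3 for $K\ge0$.** Part 1 with $s=0$ gives $u(t)\le\frac{t}{t_0}u(t_0)$ for $t>t_0$. With $t=1$ it gives $u(s)\le\frac{1-s}{1-t_0}u(t_0)$ for $s<t_0$. For $k=0$ the square root of the product in part 2 is exactly $t/t_0$, respectively $(1-t)/(1-t_0)$, so this is part 2 (the case $t=t_0$ is trivial). Since $t\le1$ and $1-s\le1$, we get $u\le u(t_0)/\tau$ everywhere, which is part 3.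

## Curvature $-1$: equal lengths in one step, and the obstacle for unequal lengths

Let $K<0$. Replacing $d$ by $kd$ changes the bound to curvature at least $-1$, multiplies both sides of (1) by $k^2$, keeps the geodesics, and turns $L_i,u,R$ into $kL_i,ku,kR$. The statements of parts 2 and 3 for $K$ are the statements for $-1$ after this change. So let $K=-1$.

We set up the double comparison between times $0$ and $t$, evaluated at an intermediate time $t'$. For $0<t'<t\le1$ let $\kappa=t-t'$ and
$$A_i=\frac{\kappa\,\sigma(\kappa L_i)}{t\,\sigma(tL_i)},\qquad B_i=\frac{t'\sigma(t'L_i)}{t\,\sigma(tL_i)},\qquad c_i=\cosh(tL_i).$$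
If $L_i>0$, then $A_i=\frac{\sinh(\kappa L_i)}{\sinh(tL_i)}$ and $B_i=\frac{\sinh (t'L_i)}{\sinh (tL_i)}$, so (5), applied to $\gamma_i|_{[0,t]}$ (length $tL_i$, point at distance $t'L_i$), reads
$$\cosh d(z,\gamma_i(t'))\ge A_i\cosh d(z,\gamma_i(0))+B_i\cosh d(z,\gamma_i(t)). \tag{7}$$
If $L_i=0$, then $A_i+B_i=\frac{\kappa}{t}+\frac{t'}t=1$ and (7) is an equality. Put $P=d(x_1,\gamma_2(t))$ and $Q=d(x_2,\gamma_1(t))$. Use (7) for $\gamma_1$ with $z=\gamma_2(t')$:
$$\cosh u(t')\ge A_1\cosh d(x_1,\gamma_2(t'))+B_1\cosh d(\gamma_1(t),\gamma_2(t')).$$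
Use (7) for $\gamma_2$ with $z=x_1$ and with $z=\gamma_1(t)$:
$$\begin{aligned}
\cosh d(x_1,\gamma_2(t'))&\ge A_2\cosh u(0)+B_2\cosh P,\\
\cosh d(\gamma_1(t),\gamma_2(t'))&\ge A_2\cosh Q+B_2\cosh u(t).
\end{aligned}$$
Together,
$$\cosh u(t')\ge A_1A_2\cosh u(0)+A_1B_2\cosh P+B_1A_2\cosh Q+B_1B_2\cosh u(t). \tag{8}$$

The first thing to try is what worked for $K\ge0$: take $t=1$, $t'=t_0$, and feed (1) into the two middle terms. The exchange inequality concerns $P^2+Q^2$, while (8) contains $\cosh P$ and $\cosh Q$. The bridge is the function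
$$g(r)=\cosh\sqrt r=\sum_{n\ge0}\frac{r^n}{(2n)!}\quad(r\ge0),\qquad g'(r)=\frac12\,\sigma(\sqrt r),$$
which is convex and increasing because its coefficients are positive.

**Equal lengths.** If $L_1=L_2=L>0$, this works in one step. Write $A,B$ for the common weights. Convexity and monotonicity of $g$ and (1) give $\cosh P+\cosh Q\ge2g\big(\tfrac{P^2+Q^2}2\big)\ge2\cosh L$. The point (4) lies on the hyperboloid, so $A^2+2AB\cosh L+B^2=1$. Hence (8) yields
$$\cosh u(t_0)-1\ge A^2(\cosh u(0)-1)+B^2(\cosh u(1)-1),$$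
and dropping the first term on the right gives part 2 at $t=1$.

**Unequal lengths.** Now the middle terms $A_1B_2\cosh P$ and $B_1A_2\cosh Q$ have different weights, and the natural centers for the convexity argument are different, $P=L_1$ and $Q=L_2$. With $a=P^2-L_1^2$ and $b=Q^2-L_2^2$, the tangent lines of $g$ give
$$\cosh P\ge\cosh L_1+\tfrac12\sigma(L_1)a,\qquad \cosh Q\ge\cosh L_2+\tfrac12\sigma(L_2)b.$$
Since $A_i\sigma(L_i)=\kappa\sigma(\kappa L_i)$, the linear terms contribute $\frac\kappa2\big[B_2\sigma(\kappa L_1)a+B_1\sigma(\kappa L_2)b\big]$ to (8). Condition (1) says $a+b\ge0$, which controls the combination with equal coefficients only. This is where the argument stops, and the loss is real even in a trivial configuration.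

**Example.** Let $t=1$, $t'=\tfrac12$, $L_1=2$, $L_2=0$, $x_1=x_2=y_2$. Then $u(t)=2t$, $P=0$, $Q=2$, $a=-4$, $b=4$, $A_2=B_2=\tfrac12$, $A_1=B_1=\frac{\sinh1}{\sinh2}=\frac1{2\cosh1}\approx0.324$. The tangent bounds read $\cosh P\ge\cosh2-\sinh2\approx0.135$ and $\cosh Q\ge3$. Inserted in (8), even with the term $A_1A_2\cosh u(0)=A_1A_2$ kept, they give
$$\cosh u(\tfrac12)-1\ge B_1B_2(\cosh u(1)-1)+\Big[\frac{1+0.135\ldots+3+1}{4\cosh 1}-1\Big],$$
with a bracket of about $-0.17$. The inequality we want, $\cosh u(\tfrac12)-1\ge B_1B_2(\cosh u(1)-1)$, is true here: it says $0.543\ge0.448$, approximately. So in this example the tangent lines lose too much, while the target inequality is correct.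

The way past it is to look at the size of the loss. At $\kappa=0$ the two coefficients $B_2\sigma(\kappa L_1)$ and $B_1\sigma(\kappa L_2)$ are both $1$. So they differ from each other by $O(\kappa)$, and this difference enters (8) with a further factor $\kappa$. A step from $t$ back to $t'$ therefore costs only $O(\kappa^2)$. A partition into $n$ steps costs in total $n\cdot O(1/n^2)$, which tends to $0$. The gain factor of one step is $B_1B_2=S(t')/S(t)$, a quotient of values of one function, so the gains of successive steps multiply up without remainder. This is the reason for dividing by $S$ and working with $\varphi$. Each step starts again from a new pair of segments $\gamma_i|_{[0,t]}$, and Lemma 1 with $s=0$ makes the exchange inequality available there.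

## Monotonicity of $\varphi$ by small steps

**Claim.** For $K=-1$ and every $t_0\in(0,1)$, $\varphi$ is nonincreasing on $[t_0,1]$.

Fix the configuration and $t_0$. Below, $M,M_1,\dots$ are finite constants that may depend on the configuration and on $t_0$, but not on $t_0\le t'<t\le1$. They will disappear at the end. Recall that $\sigma(x)=\sum_n x^{2n}/(2n+1)!$ is smooth, at least $1$, and increasing on $[0,\infty)$.

**Step 1: isolate the error of one time step.** In (8) drop the nonnegative term $A_1A_2\cosh u(0)$ and subtract $1$. This gives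
$$\cosh u(t')-1\ge B_1B_2(\cosh u(t)-1)+\mathcal R,\qquad \mathcal R=B_1B_2-1+A_1B_2\cosh P+B_1A_2\cosh Q. \tag{9}$$
One cannot expect $\mathcal R\ge0$ after dropping that term. If $L_1=L_2=L>0$ and $P=Q=tL$, the identity $A^2+2AB\cosh(tL)+B^2=1$ shows $\mathcal R=-A^2$. But $A^2$ is of order $\kappa^2$, and that is acceptable.

**Step 2: bring in the exchange inequality.** Let $a=P^2-t^2L_1^2$ and $b=Q^2-t^2L_2^2$. Lemma 1 with $s=0$ gives $a+b\ge0$. Since $g$ lies above its tangents at $t^2L_1^2$ and $t^2L_2^2$,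
$$\cosh P\ge c_1+\tfrac12\sigma(tL_1)\,a,\qquad\cosh Q\ge c_2+\tfrac12\sigma(tL_2)\,b.$$
Since $A_i\sigma(tL_i)=\frac\kappa t\sigma(\kappa L_i)$, inserting these in $\mathcal R$ gives
$$\mathcal R\ge\big[B_1B_2-1+A_1B_2c_1+B_1A_2c_2\big]+\frac\kappa{2t}\big[B_2\sigma(\kappa L_1)\,a+B_1\sigma(\kappa L_2)\,b\big]. \tag{10}$$

**Step 3: the second bracket is at least $-M_1M_2\kappa$.** We have
$$B_i=\frac{(t-\kappa)\,\sigma((t-\kappa)L_i)}{t\,\sigma(tL_i)},$$
so $B_2\sigma(\kappa L_1)$ and $B_1\sigma(\kappa L_2)$ are smooth functions of $(t,\kappa)$ on the compact set $\{t_0\le t\le1,\ 0\le\kappa\le t-t_0\}$, and both equal $1$ at $\kappa=0$. Let $M_1$ bound their $\kappa$-derivatives in absolute value. For each fixed $t$ the set contains the whole interval from $\kappa=0$ on, so by the mean value theorem both functions differ from $1$ by at most $M_1\kappa$. Next, $P\le u(0)+L_2$ and $Q\le u(0)+L_1$ by the triangle inequality, so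
$$|a|+|b|\le M_2:=(u(0)+L_2)^2+L_1^2+(u(0)+L_1)^2+L_2^2.$$
Hence the second bracket is at least $(a+b)-M_1\kappa(|a|+|b|)\ge-M_1M_2\kappa$. As $t\ge t_0$, the second term of (10) is at least $-\frac{M_1M_2}{2t_0}\kappa^2$.

**Step 4: the first bracket is at least $-M_3\kappa^2$.** For $L_i>0$ the addition formula $\sinh((t-\kappa)L_i)=\sinh(tL_i)\cosh(\kappa L_i)-\cosh(tL_i)\sinh(\kappa L_i)$, divided by $\sinh(tL_i)$, says
$$B_i+A_ic_i=\cosh(\kappa L_i).$$
For $L_i=0$ this is $A_i+B_i=1$. Multiplying the identities for $i=1,2$ and solving for the terms in the first bracket, we get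
$$B_1B_2-1+A_1B_2c_1+B_1A_2c_2=\cosh(\kappa L_1)\cosh(\kappa L_2)-1-A_1A_2c_1c_2\ge-A_1A_2c_1c_2.$$
Since $\sigma$ is increasing and $\kappa\le t$, we have $0\le A_i\le\kappa/t\le\kappa/t_0$. So the first bracket is at least $-M_3\kappa^2$ with $M_3=\cosh L_1\cosh L_2/t_0^2$.

Steps 3 and 4 together give $\mathcal R\ge-M\kappa^2$ with $M=\frac{M_1M_2}{2t_0}+M_3$.

**Step 5: add up many small steps.** From the definitions, $B_1B_2=S(t')/S(t)$, and $S$ is increasing, so $S(t')\ge S(t_0)>0$. Dividing (9) by $S(t')$ gives, with $M_4=M/S(t_0)$,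
$$\varphi(t')\ge\varphi(t)-M_4(t-t')^2\qquad(t_0\le t'<t\le1). \tag{11}$$
Let $t_0\le p<q\le1$. Divide $[p,q]$ into $n$ equal parts, apply (11) on each part and add. The values of $\varphi$ at the interior division points cancel, and
$$\varphi(p)\ge\varphi(q)-n\,M_4\Big(\frac{q-p}n\Big)^2=\varphi(q)-\frac{M_4(q-p)^2}{n}.$$
Letting $n\to\infty$ gives $\varphi(p)\ge\varphi(q)$. $\square$

**Part 2 for $K=-1$.** Let $t_0\le t\le1$. Since $\cosh u-1=2\sinh^2(u/2)$, the inequality $\varphi(t)\le\varphi(t_0)$ reads
$$\sinh^2\frac{u(t)}2\le\frac{S(t)}{S(t_0)}\sinh^2\frac{u(t_0)}2,\qquad\frac{S(t)}{S(t_0)}=\prod_{i=1}^2\frac{\sinh(tL_i)}{\sinh(t_0L_i)},$$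
where a factor with $L_i=0$ is $t/t_0$, as agreed. Taking square roots gives part 2 for $t\ge t_0$. For $t\le t_0$, exchange $x_i\leftrightarrow y_i$ and reverse time. Condition (1) is unchanged, the lengths are unchanged, and $t,t_0$ become $1-t,1-t_0$. $\square$

## From the ratio to the constant

We now replace the two lengths by their bound $R$ and pass from $\sinh(u/2)$ to $u$. Let $K=-1$, $L_1,L_2\le R$ and $t_0\le t\le1$.

**Monotonicity in the length.** The function $x\coth x$ is increasing on $(0,\infty)$, because its derivative is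
$$\coth x-\frac{x}{\sinh^2x}=\frac{\frac12\sinh2x-x}{\sinh^2x}>0.$$
Hence the logarithmic derivative in $L>0$ of $\sinh(tL)/\sinh(t_0L)$, which is $t\coth(tL)-t_0\coth(t_0L)=\frac1L\big[tL\coth(tL)-t_0L\coth(t_0L)\big]$, is nonnegative. The quotient is therefore nondecreasing in $L$, also from its limit $t/t_0$ at $L=0$. Part 2 gives
$$\sinh\frac{u(t)}2\le\rho\,\sinh\frac{u(t_0)}2,\qquad\rho=\frac{\sinh(tR)}{\sinh(t_0R)}\ge1.$$

**Removing $\sinh$.** Since $\sinh$ is convex on $[0,\infty)$ and vanishes at $0$, we have $\rho\sinh v\le\sinh(\rho v)$ for $v\ge0$, $\rho\ge1$. With $v=u(t_0)/2$ this gives $\sinh(u(t)/2)\le\sinh(\rho u(t_0)/2)$, so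
$$u(t)\le\rho\,u(t_0)\le\frac{\sinh R}{\sinh(t_0R)}\,u(t_0)\qquad(t\ge t_0).$$
By time reversal, $u(t)\le\frac{\sinh R}{\sinh((1-t_0)R)}u(t_0)$ for $t\le t_0$. The larger of the two constants is $\sinh R/\sinh(\tau R)$. Undoing the scaling gives $C=\sinh(kR)/\sinh(k\tau R)=s_k(R)/s_k(\tau R)$, which is part 3 for every $K<0$. $\square$

## Two geodesics from a common point: sharpness of $C$

For part 4 we return to the configuration in which $\varphi$ is constant. By time reversal assume $t_0\le\tfrac12$, so $\tau=t_0$. In the complete simply connected surface of constant curvature $K$, let $x_1=x_2=x$ and let $\gamma_1,\gamma_2$ be geodesics from $x$ of equal length $L>0$ at angle $\theta\in(0,\pi)$, with $L<\pi/\sqrt K$ if $K>0$. Then (1) holds with equality, since $d(x_1,y_2)=L_2$ and $d(x_2,y_1)=L_1$.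

**Case $K<0$.** Take $L=R$. The law of cosines, as in the first section, gives
$$\sinh\frac{k\,u(t)}2=\sinh(ktR)\,\sin\frac\theta2. \tag{12}$$
As $\theta\to0$, both $u(1)$ and $u(t_0)$ tend to $0$, so $u(1)/u(t_0)$ has the same limit as the quotient of the left sides of (12) at $t=1$ and $t=t_0$, namely $\sinh(kR)/\sinh(kt_0R)=C$.

For small $\theta$ all distances between points of the two geodesics are at most $R$. Indeed, suppose $2\cosh(kR/2)\sin(\theta/2)\le1$. Since $\sinh(ksR)=2\sinh(ksR/2)\cosh(ksR/2)$, (12) gives $\sinh(ku(s)/2)\le\sinh(ksR/2)$, that is, $u(s)\le sR$. Then for $s\le t$ we have $d(\gamma_1(s),\gamma_2(t))\le u(s)+(t-s)R\le tR\le R$, and the same with the indices exchanged. So no constant smaller than $C$ works, even when $R$ bounds all the distances involved.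

Moreover $C=\sinh(kR)/\sinh(kt_0R)\to\infty$ as $R\to\infty$, because $t_0<1$. A constant independent of $R$ would have to be at least $C$ for every $R$, so none exists for $K<0$.

**Case $K=0$.** Here $u(t)=2tL\sin(\theta/2)$, so $u(1)/u(t_0)=1/t_0$ exactly. Any two points of the configuration are at distance at most $2L$, so $L\le R/2$ meets the bound $R$.

**Case $K>0$.** The spherical law of cosines gives $\sin\big(\sqrt K\,u(t)/2\big)=\sin(\sqrt K\,tL)\sin(\theta/2)$. Fix $\theta$ and let $L\to0$. Then $u(1),u(t_0)\to0$, and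
$$\lim_{L\to0}\frac{u(1)}{u(t_0)}=\lim_{L\to0}\frac{\sin(\sqrt K\,L)}{\sin(\sqrt K\,t_0L)}=\frac1{t_0}.$$
All distances are at most $2L$, so they eventually lie below any prescribed positive bound. Hence no constant smaller than $1/t_0=1/\tau$ works for $K\ge0$. $\square$
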